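# Escaping geodesics in hyperbolic manifolds of infinite volume

## 1. With a Green's function, almost every ray escapes

Let $M$ be a complete connected hyperbolic $n$-manifold, $n\ge 2$. Write $M=\mathbb H^n/\Gamma$ with $\Gamma$ discrete and torsion-free, and let $\pi:\mathbb H^n\to M$ be the covering. We use the ball model and arrange $\pi(0)=x_0$, the base point. A geodesic ray from $x_0$ lifts to a ray $[0,\xi)$ with $\xi\in S^{n-1}=\partial\mathbb H^n$, so directions at $x_0$ are points of $S^{n-1}$, with the angular metric.

**Definition.** The ray in direction $\xi$ is *escaping* if $\pi([0,\xi))$ eventually leaves every compact subset of $M$. The set of escaping directions is $\mathcal E\subset S^{n-1}$. Its size is measured by Hausdorff dimension, written $\dim$.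

Three cases can be done by hand. If $M=\mathbb H^n$, every ray escapes. If $\Gamma=\langle\gamma\rangle$ with $\gamma$ loxodromic, a ray ending at a fixed point of $\gamma$ stays at bounded distance from the closed geodesic of $M$ and does not escape, while for any other $\xi$ the distance from $[0,\xi)$ to the axis tends to $\infty$; so $\mathcal E$ is $S^{n-1}$ minus two points. If $\Gamma$ is generated by a parabolic $(z,t)\mapsto(z+e_1,t)$ in the upper half-space, the height $t$ descends to a continuous function on $M$, and along every ray not staying bounded in $\mathbb H^n$, that is, along every ray, $t\to0$ or $t\to\infty$; so every ray escapes.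

We use Brownian motion with generator $\Delta$. Integrating the heat kernel of $M$ over all times gives either a function $G_M$ that is finite off the diagonal ($M$ *has a Green's function*, Brownian motion is transient) or $+\infty$ identically ($M$ has *no Green's function*, Brownian motion is recurrent). The heat kernel of $M$ is the sum of the heat kernel of $\mathbb H^n$ over $\Gamma$, so
$$G_M(\pi(p),\pi(q))=\sum_{\gamma\in\Gamma}G_{\mathbb H^n}(p,\gamma q),\qquad G_{\mathbb H^n}(p,q)=c_n\int_{d(p,q)}^\infty(\sinh s)^{1-n}\,ds. \tag{1}$$
In particular $G_{\mathbb H^n}$ is comparable to $e^{-(n-1)d}$ for $d\ge1$. Let $\lambda$ be normalized Lebesgue measure on $S^{n-1}$, and let $B(\xi,r)$ denote angular balls. For $0<r\le\pi$,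
$$c\,r^{n-1}\le\lambda(B(\xi,r))\le C\,r^{n-1}. \tag{2}$$
Throughout, $C,c,\dots$ are positive constants depending only on $n$ unless indicated.

**Proposition 1.1.** If $M$ has a Green's function, then $\lambda(\mathcal E)=1$; in particular $\dim\mathcal E=n-1$.

*Proof.* Fix $0'\notin\Gamma0$. By (1), $\sum_\gamma G_{\mathbb H^n}(0',\gamma0)<\infty$. All but finitely many $\gamma$ have $d(0',\gamma0)\ge1$, and $d(0',\gamma 0)\le d(0,\gamma0)+d(0,0')$, so $\sum_\gamma e^{-(n-1)d(0,\gamma0)}<\infty$.

Fix $\varrho\in\mathbb N$. If $d=d(0,\gamma0)>\varrho$, the ball $B(\gamma0,\varrho)$ is seen from $0$ within the angular radius $\alpha$ given by $\sin\alpha=\sinh\varrho/\sinh d$, so $\alpha\le C_\varrho e^{-d}$. By (2), the set of directions whose rays meet this ball has measure at most $C_\varrho' e^{-(n-1)d}$, and these bounds are summable. By Borel–Cantelli, almost every ray meets only finitely many of the balls $B(\gamma0,\varrho)$, $\gamma\in\Gamma$. It meets each in a bounded segment, so it eventually leaves $\pi^{-1}(B(x_0,\varrho))$. Intersect over $\varrho\in\mathbb N$. $\square$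

What changes when there is no Green's function? The series diverges and the proof collapses. Something must be assumed, since when the volume is finite only countably many rays escape (proved in Section 8). Here is the question, posed as Conjecture 19 in the document "Results From Prior NSF Support": *if $M$ is an infinite volume hyperbolic $n$-manifold with no Green's function, do the escaping geodesics have dimension $n-1$?* For $n=2$ the source quotes a theorem of Fernández and Melián: in an infinite area Riemann surface with no Green's function, the escaping geodesic rays (with a given base point) have dimension $1$. We shall prove that the answer is yes for all $n\ge2$, using this theorem for $n=2$.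

## 2. Without a Green's function, almost no ray escapes

**Zero capacity.** We use the following textbook equivalence (Grigor'yan, Bull. AMS 36 (1999), Thm 5.1): $M$ has no Green's function $\iff$ Brownian motion is recurrent $\iff$ every compact $K\subset M$ has *zero capacity*, meaning that there are compactly supported Lipschitz functions $\varphi$ with $0\le\varphi\le1$, $\varphi=1$ on $K$ and energy $E(\varphi)=\int|\nabla\varphi|^2$ arbitrarily small. Recurrence means that from any starting point Brownian motion a.s. visits any given nonempty open set at arbitrarily large times.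

**Example.** Let $N$ be a closed hyperbolic $n$-manifold with a surjection $\pi_1(N)\to\mathbb Z$, and $M\to N$ the corresponding $\mathbb Z$-cover, with deck generator $\theta$. Then $\mathrm{vol}(M)=\infty$. There is a smooth $u:M\to\mathbb R$ with $u(\theta x)=u(x)+1$, and $|\nabla u|\le C_N$. Let $\varphi_R=\max(0,\min(1,2-|u|/R))$. It equals $1$ on $\{|u|\le R\}$, which contains any given compact set for $R$ large. It has compact support in $\{|u|\le2R\}$, a set of volume at most $C_N'R$ for $R\ge1$, and its gradient is at most $C_N/R$. So $E(\varphi_R)\le C_N''/R\to0$, and $M$ has no Green's function.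

**Brownian motion on $\mathbb H^n$.** Let $X_t$ be Brownian motion on $\mathbb H^n$, started at $y$ under $P_y$. Then $\pi(X_t)$ is Brownian motion on $M$. For $A\subset M$, "$X$ hits $A$" means that $X$ hits $\pi^{-1}(A)$. The limit $X_\infty\in\partial\mathbb H^n$ exists a.s.; its law $\omega_y$ under $P_y$ is the visual measure at $y$. Its density is the Poisson kernel, and
$$\frac{d\omega_y}{d\lambda}\le e^{(n-1)d(0,y)}. \tag{3}$$
Let $P_y^\xi$ be the Doob transform of $P_y$ by the Poisson kernel with pole $\xi$ (Brownian motion conditioned to end at $\xi$). Then $P_y=\int P_y^\xi\,d\omega_y(\xi)$, and $X_\infty=\xi$ holds $P_y^\xi$-a.s.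

**Half-spaces.** For $x\ne y$, the closed half-space *ahead of $x$ seen from $y$* is the one not containing $y$ that is bounded by the hyperplane through $x$ orthogonal to $[y,x]$. By symmetry its boundary at infinity has $\omega_x$-measure $\frac12$.

**Lemma 2.1.** Let $x\neq y$, let $H$ be the half-space ahead of $x$ seen from $y$, and let $\xi\in\partial H$. Then $d(x,[y,\xi))\le\log(1+\sqrt2)<1$.

*Proof.* The angle at $x$ between $[x,y]$ and $[x,\xi)$ is at least $\frac\pi2$. If $x\in[y,\xi)$ there is nothing to prove. Otherwise the angle sum of the triangle $y,x,\xi$ is less than $\pi$, so the angle at $y$ is acute. Hence the foot $p$ of the perpendicular from $x$ to the line through $y$ and $\xi$ lies on $[y,\xi)$: if $p$ were beyond $y$, the triangle $x,p,y$ would have a right and an obtuse angle, and $p=y$ is excluded too. So $[x,p]$ splits the angle at $x$ into two parts, one of which is at least $\frac\pi4$. With $h=d(x,p)$, each part is at most the angle of parallelism $\Pi(h)$, where $\tan\frac{\Pi(h)}2=e^{-h}$. Hence $e^{-h}\ge\tan\frac\pi8=\sqrt2-1$. $\square$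

**Proposition 2.2.** If $M$ has no Green's function, then $\lambda(\mathcal E)=0$.

*Proof.* $\mathcal E$ is Borel. It does not depend on the base point: for $y\in\mathbb H^n$ the rays $[0,\xi)$ and $[y,\xi)$ stay at bounded distance, so one projects to an escaping ray iff the other does. We show first that $\omega_y(\mathcal E)\le\frac12$ for every $y$. Let $A\subset M$ be a closed ball of positive radius, $\tau_0=0$ and $\tau_{k+1}=\inf\{t\ge\tau_k+1:X_t\in\pi^{-1}(A)\}$, all finite by recurrence. Let $x_k=X_{\tau_k}$, $k\ge1$. A.s. $x_k\ne y$, since Brownian motion does not hit points at positive times when $n\ge2$, and $d(y,x_k)\to\infty$, since $X_t\to X_\infty$. Let $G_k$ be the event that $X_\infty\in\partial H_k$, with $H_k$ the half-space ahead of $x_k$ seen from $y$. By the strong Markov property $P_y(G_k)=\frac12$, so $P_y(G_k\text{ infinitely often})\ge\limsup_kP_y(G_k)=\frac12$. On $G_k$, Lemma 2.1 says that $[y,X_\infty)$ passes within $1$ of $x_k$, at distance at least $d(y,x_k)-1$ from $y$. If this happens for infinitely many $k$, the projected ray meets the compact closed $1$-neighborhood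 of $A$ arbitrarily far out and does not escape. So $\omega_y(\mathcal E)\le\frac12$.

Finally $\omega_{X_t}(\mathcal E)=P(X_\infty\in\mathcal E\mid\mathcal F_t)$ converges a.s. to $1_{\{X_\infty\in\mathcal E\}}$ along integers $t$, by Lévy's theorem. It never exceeds $\frac12$, so the indicator is $0$ a.s. $\square$

So measure is useless in the recurrent case: we must find a null set of full dimension. Here are the statements.

**Theorem A.** Let $n\ge3$, and let $M$ have infinite volume and no Green's function. For every nonempty open $U\subset S^{n-1}$, $\mathcal E\cap U$ contains a compact set carrying a probability measure $\mu$ with $\mu(B(\xi,\rho))\le\rho^{\,n-1-o(1)}$ uniformly in $\xi$ as $\rho\to0$. In particular $\dim(\mathcal E\cap U)=n-1$.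

**Theorem B.** Let $M$ be any complete hyperbolic $n$-manifold, $n\ge2$. If $\mathrm{vol}(M)=\infty$, then $\dim\mathcal E=n-1$. If $\mathrm{vol}(M)<\infty$, then $\mathcal E$ is countable.

**Theorem C.** Let $n\ge3$ and let $M$ have no Green's function. For each end $e$ of $M$, the set of directions whose rays converge to $e$ has dimension $n-1$ in every nonempty open $U\subset S^{n-1}$ if $e$ has infinite volume, and is countable if $e$ has finite volume.

**The case $n=2$ of the conjecture.** If $M$ is orientable, it is the quoted theorem of Fernández and Melián. If not, pass to the orientable double cover $\hat M\to M$, which has infinite area. Given a compact $\hat K\subset\hat M$, a cut-off function of small energy for the image of $\hat K$ in $M$ lifts to a compactly supported cut-off function for $\hat K$ with doubled energy, so $\hat M$ has no Green's function. The covering is proper, so a ray in $\hat M$ escapes iff its projection does, and the set of escaping directions is the same. Hence, once Theorem A is proved, **Conjecture 19 holds for all $n\ge2$.**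

## 3. Trees of caps, and the price of one step

To bound a dimension from below we use the mass distribution principle: if a set carries a probability measure $\mu$ with $\mu(B(\xi,r))\le C'r^s$ for all $\xi$ and all small $r$, its dimension is at least $s$. Our measure will live on a tree of nested caps (closed angular balls). The next lemma says how good a tree must be.

**Lemma 3.1.** Let $0<c_*\le1$ and $L_0,L_1,\dots\ge1$. Start with one cap of radius $\rho_0\le1$ (generation $0$). Suppose that each cap $Q$ of generation $m$, of radius $\rho_Q$, has a finite nonempty set of children: pairwise disjoint caps $Q'\subset Q$ of generation $m+1$ with $\rho_{Q'}\le e^{-L_m}\rho_Q$ and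
$$\sum_{Q'}\rho_{Q'}^{n-1}\ge c_*\,\rho_Q^{n-1}. \tag{4}$$
Let $E$ be the intersection over $m$ of the unions of the caps of generation $m$. Put $C_1=1/c_*$, $R_m=\rho_0\exp(-\sum_{j<m}L_j)$ and $m(\rho)=\max\{m\ge1:R_{m-1}>\rho\}$. Then $E$ is compact and nonempty, and carries a probability measure $\mu$ with
$$\mu(B(\xi,\rho))\le C\rho_0^{-(n-1)}\,C_1^{\,m(\rho)}\rho^{\,n-1}\qquad(\xi\in S^{n-1},\ 0<\rho<\rho_0). \tag{5}$$
If $L_m\to\infty$, then $\mu(B(\xi,\rho))\le\rho^{\,n-1-o(1)}$ uniformly in $\xi$, and $\dim E=n-1$.

*Proof.* **Step 1: build $\mu$.** Caps of the same generation are disjoint, by induction. So $E$ is a decreasing intersection of nonempty compact sets. Give the root mass $1$, and split mass in proportion to $\rho^{n-1}$: for a child $Q'$ of $Q$,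
$$\mu(Q')=\mu(Q)\,\rho_{Q'}^{n-1}\Big/\sum_{Q''}\rho_{Q''}^{n-1},$$
the sum being over the children of $Q$. The sets $E\cap Q$ are nonempty and clopen in $E$, and their diameters tend to $0$, so they generate the Borel sets of $E$; the consistent assignment extends to a unique probability measure on $E$.

**Step 2: bound the mass of one cap.** We claim that in generation $m$
$$\mu(Q)\le C_1^m\rho_0^{-(n-1)}\rho_Q^{n-1},\qquad\rho_Q\le R_m. \tag{6}$$
For $m=0$ the first bound is an equality. If it holds for $Q$, then (4) gives $\mu(Q')\le\mu(Q)\rho_{Q'}^{n-1}/(c_*\rho_Q^{n-1})\le C_1^{m+1}\rho_0^{-(n-1)}\rho_{Q'}^{n-1}$. The bound on radii is immediate.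

**Step 3: bound the mass of a ball.** Let $B=B(\xi,\rho)$, $\rho<\rho_0$. Consider the caps $Q$ meeting $B$ with $\rho_Q\le\rho$ whose parent has radius $>\rho$. Radii strictly decrease to $0$ along branches, starting above $\rho$, so each point of $E\cap B$ lies in such a cap. These caps are disjoint: if one were a proper descendant of another, its parent would have radius $\le\rho$. They lie in $\overline B(\xi,3\rho)$, so by (2) $\sum\rho_Q^{n-1}\le C\rho^{n-1}$. If $Q$ has generation $m$, then $\rho<R_{m-1}$ because of its parent, so $m\le m(\rho)$. Summing (6) gives (5).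

**Step 4: let $L_m\to\infty$.** We have $\log\frac1\rho\ge\log\frac1{R_{m(\rho)-1}}\ge\sum_{j<m(\rho)-1}L_j$, using $\rho_0\le1$. Since $L_j\to\infty$, the averages of the $L_j$ tend to $\infty$, so $m(\rho)=o(\log\frac1\rho)$, and $C_1^{m(\rho)}=\rho^{-o(1)}$. The mass distribution principle with every $s<n-1$ gives $\dim E\ge n-1$. $\square$

**The first attempt.** Choose points $q_1,q_2,\dots$ going to infinity in $M$ with consecutive distances at most $1$, and let Brownian motion walk directly from near $q_i$ to near $q_{i+1}$. Each such step succeeds with a probability that we can only bound below by a constant, and advances a bounded distance in $\mathbb H^n$. This produces a tree with $L_m=L$ fixed and loss factor $c_*<1$ fixed, and here the argument stops: (5) yields only $\dim E\ge n-1-\frac{\log(1/c_*)}{L}$. The loss is real for such trees. If all children have radius exactly $e^{-L}\rho_Q$ and (4) is an equality, there are $N=c_*e^{(n-1)L}$ children, $E$ is covered by $N^m$ caps of radius $e^{-Lm}\rho_0$, and $\dim E\le\frac{\log N}L=n-1-\frac{\log(1/c_*)}L$.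

So we want steps of length $L_m\to\infty$ in $\mathbb H^n$ with $c_*$ *independent of the length*, although in $M$ the step only leads from $q_i$ to $q_{i+1}$. The way to get this is to let Brownian motion wait. Started near $q_i$ it comes back to $q_i$ again and again, by recurrence. Because a fixed compact set $K$ has zero capacity, when $q_i$ is far away it makes any prescribed number of returns before touching $K$, with probability close to $1$. Meanwhile its lift travels far in $\mathbb H^n$. Only then do we stop it near $q_{i+1}$. Section 4 provides the chain $(q_i)$, and Section 5 makes the waiting precise. There is one more difficulty: the *path* avoids $K$, but we need the *geodesic segment* joining its endpoints to avoid $K$. That is Section 6.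

## 4. A chain of embedded balls going to infinity in the thick part

**Maximal elementary subgroups.** Fix $\varepsilon=\varepsilon(n)\le1$ at most the Margulis constant: for each $x\in\mathbb H^n$, the group generated by $\{\gamma\in\Gamma:d(x,\gamma x)\le\varepsilon\}$ is elementary. By the classification of elementary discrete groups, each $\gamma\ne1$ in the torsion-free group $\Gamma$ is loxodromic or parabolic, and lies in a unique maximal elementary subgroup $P$, the stabilizer of $\mathrm{Fix}(\gamma)\subset\partial\mathbb H^n$. Either $P$ is infinite cyclic loxodromic, or all its nontrivial elements are parabolic with a common fixed point. An element normalizing $P$ preserves $\mathrm{Fix}(P)$, hence lies in $P$: the normalizer of $P$ is $P$.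

**Definition.** Put
$$T(P)=\{x:\ d(x,\gamma x)<\varepsilon\text{ for some }\gamma\in P\setminus1\},\qquad\mathcal T=\bigcup_PT(P),\qquad M_{th}=\pi(\mathbb H^n\setminus\mathcal T).$$
$M_{th}$ is the *thick part* of $M$; it is closed.

Elementary properties:

- Each $T(P)$ is open, and $\gamma T(P)=T(\gamma P\gamma^{-1})$. The $T(P)$ are pairwise disjoint: at a common point of $T(P)$ and $T(P')$, elements of $P\setminus1$ and $P'\setminus1$ generate an elementary group, which lies in one maximal one, so $P=P'$.
- If $x\in\overline{T(P)}$, then $d(x,\gamma x)\le\varepsilon$ for some $\gamma\in P\setminus1$: take $x_k\to x$ in $T(P)$ with elements $\gamma_k$; by discreteness only finitely many elements occur, so one occurs infinitely often. Hence a compact set meets only finitely many $\overline{T(P)}$.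
- $\partial T(P)\cap\mathcal T=\emptyset$, since $T(P)$ is open and any other $T(P')$ is open and disjoint from $T(P)$.
- Balls of radius $r<\varepsilon/2$ centered in $M_{th}$ are embedded: if $p,\gamma p\in B(x,r)$ with $\gamma\ne1$, then $d(x,\gamma x)<2r<\varepsilon$, so $x\in\mathcal T$.

**Lemma 4.1.** If $C\subset\mathbb H^n$ is compact and $P$ is fixed, then $\overline{T(P)}\cap\Gamma C\subset PC'$ for some compact $C'$.

*Proof.* If $\gamma C$ meets $\overline{T(P)}$, then $C$ meets $\overline{T(\gamma^{-1}P\gamma)}$, so $\gamma^{-1}P\gamma$ is one of finitely many groups $P_i$. If $\gamma$ and $\gamma'$ give the same $P_i$, then $\gamma'\gamma^{-1}$ normalizes $P$, so $\gamma'\in P\gamma$. Thus the $\gamma$ giving $P_i$ form one coset $P\gamma_i$, and $C'=\bigcup_i\gamma_iC$ works. $\square$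

**Shape of $T(P)$, parabolic case.** Let $P$ fix $\infty$ in the upper half-space with coordinates $(z,t)$. Its nontrivial elements act by $(z,t)\mapsto(\gamma z,t)$ with $\gamma$ a fixed-point-free Euclidean isometry of $\mathbb R^{n-1}$, and the displacement $d$ satisfies $\sinh\frac d2=\frac{|\gamma z-z|}{2t}$. So
$$T(P)=\{t>f(z)\},\qquad f(z)=\min_{\gamma\ne1}\frac{|\gamma z-z|}{2\sinh(\varepsilon/2)}>0. \tag{7}$$
The minimum is attained by discreteness, and $f$ is Lipschitz because each $|\gamma z-z|$ is $2$-Lipschitz. For $\gamma z=z+e_1$ generating $P$, $f$ is constant and $T(P)$ is a horoball. It need not be one: for $n=4$ and $\gamma(z_1,z')=(z_1+1,e^{i\alpha}z')$ on $\mathbb R\times\mathbb C$, we have $|\gamma^kz-z|^2=k^2+|e^{ik\alpha}-1|^2|z'|^2$, and for $\alpha/2\pi$ irrational $f(z)\to\infty$ as $|z'|\to\infty$.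

**Shape of $T(P)$, loxodromic case.** Use cylindrical coordinates $(s,\rho,\theta)\in\mathbb R\times[0,\infty)\times S^{n-2}$ about the axis. For $\gamma\in P\setminus 1$ with translation length $\ell$ and rotation $A$,
$$\cosh d(x,\gamma x)=\cosh\ell+\sinh^2\!\rho\,\big(\cosh\ell-\cos\angle(\theta,A\theta)\big),$$
strictly increasing to $\infty$ in $\rho$. Only finitely many $\gamma$ have $\ell<\varepsilon$, and only they contribute. For each of them the inequality $d(x,\gamma x)<\varepsilon$ reads $\rho<F_\gamma(\theta)$ with $F_\gamma>0$ continuous. So $T(P)$ is empty or equals $\{\rho<F(\theta)\}$ with $F=\max F_\gamma>0$ continuous. In particular $T(P)/P$ is relatively compact.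

**Lemma 4.2.** If $n\ge3$, $M_{th}$ is connected. If $\mathrm{vol}(M)=\infty$, $M_{th}$ is noncompact.

*Proof.* **Step 1: connectedness, by detours along $\partial T(P)$.** Join $a,b\in\mathbb H^n\setminus\mathcal T$ by a geodesic segment. It meets finitely many $T(P)$, say $T(P_1),\dots,T(P_m)$. The boundary $\partial T(P_1)$ is a graph over $\mathbb R^{n-1}$ or over $\mathbb R\times S^{n-2}$, so it is path connected because $n\ge3$, and it is disjoint from $\mathcal T$. The first and last points of the path in $\overline{T(P_1)}$ lie in $\partial T(P_1)$, since $a,b\notin T(P_1)$. Replace the part of the path between them by a path in $\partial T(P_1)$. The new path meets at most $T(P_2),\dots,T(P_m)$. Induct. So $\mathbb H^n\setminus\mathcal T$ is connected, and so is its image $M_{th}$. (For $n=2$ the boundary of a nonempty loxodromic $T(P)$ is a graph over $\mathbb R\times S^0$: two curves, one on each side, and there is no way around.)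

**Step 2: if $M_{th}$ is compact, the volume is finite.** Let $\mathbb H^n\setminus\mathcal T\subset\Gamma C$ with $C$ compact. Each nonempty $T(P)$ has nonempty boundary, contained in $\mathbb H^n\setminus\mathcal T$. So some conjugate $P'$ of $P$ has $\overline{T(P')}\cap C\ne\emptyset$, and there are finitely many conjugacy classes of such $P$. By Lemma 4.1, $\partial T(P)\subset PC'$, so $\partial T(P)/P$ is compact. In the parabolic case the projection $(z,f(z))\mapsto z$ shows that $P$ acts cocompactly on $\mathbb R^{n-1}$; let $D$ be compact with $PD=\mathbb R^{n-1}$. Then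
$$\mathrm{vol}(T(P)/P)\le\int_D\int_{f(z)}^\infty t^{-n}\,dt\,dz=\int_D\frac{f^{1-n}}{n-1}\,dz<\infty.$$
In the loxodromic case $T(P)/P$ is relatively compact, so has finite volume. Adding $\mathrm{vol}(M_{th})<\infty$ and finitely many such terms, $\mathrm{vol}(M)<\infty$. $\square$

**The chain.** Let $n\ge3$. Let $V$ be a maximal $\frac13$-separated subset of $M_{th}$, made into a graph by joining $v\ne v'$ if $d(v,v')\le1$. Bounded sets contain finitely many points of $V$, so the graph is locally finite. It is connected: if $V=V_1\sqcup V_2$ with both parts nonempty and no edges between them, the sets $M_{th}\cap\bigcup_{v\in V_j}B(v,\frac13)$ would be nonempty, relatively open, disjoint (a common point would give $d(v,v')<\frac23$), and by maximality would cover the connected set $M_{th}$. If $\mathrm{vol}(M)=\infty$, then $M_{th}$ is closed and noncompact, hence unbounded, so $V$ is infinite. By König's lemma there is an infinite path without repetitions, so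
$$q_1,q_2,\dots\in V,\qquad d(q_i,q_{i+1})\le1,\qquad q_i\to\infty\text{ in }M. \tag{8}$$
Only (8) will be used. Put $b=\varepsilon/8\le\frac18$, and let $A_i=\overline B(q_i,b)$ and $A_i'=\overline B(q_i,2b)$. The balls $B(q_i,3b)$ are embedded.

## 5. Brownian motion waits near $q_i$ without touching $K$

In Sections 5–7, $n\ge3$, $M$ has no Green's function and a chain (8) is given. For compact nonempty $K\subset M$, let $K_{(s)}$ be its closed $s$-neighborhood, which is compact; $\pi^{-1}(K_{(s)})$ is the closed $s$-neighborhood of $\pi^{-1}(K)$.

**Lemma 5.1.** For compact $K$, $\ \hat e_i:=\sup_{x\in\partial A_i'}P_x(\text{hit }K\text{ before }A_i)\to0$ as $i\to\infty$.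

*Proof.* The plan is to bound this probability by the energy of a cut-off function for $K$, with a constant independent of $i$. Enlarging $K$ only increases $\hat e_i$, so assume that $K$ has smooth boundary. Let $\varphi$ be Lipschitz with compact support, $0\le\varphi\le1$, $\varphi=1$ on $K$. For $i$ large, $B(q_i,3b)$ misses $\mathrm{supp}\,\varphi$. Let $\Omega_m$ be an exhaustion of $M$ by smooth relatively compact domains containing these sets.

**Step 1: an energy bound from above.** Let $v_m(x)=P_x(\text{hit }K\text{ before }A_i\cup\partial\Omega_m)$. This is the Dirichlet solution with values $1$ on $\partial K$ and $0$ on $\partial A_i\cup\partial\Omega_m$, extended by $1$ on $K$ and by $0$ on $A_i$ and off $\Omega_m$. It minimizes energy among functions equal to $1$ on $K$ and to $0$ on $A_i$ and off $\Omega_m$; $\varphi$ is one of these, so $E(v_m)\le E(\varphi)$.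

**Step 2: an energy bound from below.** Let $\nu$ be the outer normal of $\Omega_m\setminus(K\cup A_i)$. Then $\partial_\nu v_m\ge0$ on $\partial K$, and $\partial_\nu v_m\le0$ on $\partial A_i\cup\partial\Omega_m$. By Green's formula and vanishing total flux,
$$E(v_m)=\int_{\partial K}\partial_\nu v_m=\int_{\partial A_i}|\partial_\nu v_m|+\int_{\partial\Omega_m}|\partial_\nu v_m|\ge\int_{\partial A_i}\partial_rv_m,$$
where $r$ is the distance to $q_i$. Let $w$ be the radial harmonic function on $\{b\le r\le2b\}$ with $w(b)=0$, $w(2b)=1$. By the maximum principle $v_m\ge(\min_{\partial A_i'}v_m)\,w$ there, and both sides vanish on $\partial A_i$, so the inequality passes to $\partial_r$ on $\partial A_i$. Hence $E(v_m)\ge\kappa\min_{\partial A_i'}v_m$ with $\kappa=\kappa(n)>0$; the annulus is embedded, so $\kappa$ does not depend on $i$.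

**Step 3: from the minimum to the maximum.** Harnack's inequality in the embedded annulus $\{b<r<3b\}$ gives $\max_{\partial A_i'}v_m\le C\min_{\partial A_i'}v_m\le C'E(\varphi)$. As $m\to\infty$, $v_m(x)\uparrow P_x(\text{hit }K\text{ before }A_i)$, because a path up to a finite time stays in some $\Omega_m$. So $\hat e_i\le C'E(\varphi)$ for all large $i$. By zero capacity $E(\varphi)$ can be made arbitrarily small. $\square$

**Lemma 5.2.** Given compact $K$, $T^*>0$ and $\delta>0$, there is $i_0$ such that for $i\ge i_0$ and $y\in\pi^{-1}(A_i)$: if $\sigma$ is the exit time of $X$ from $B(y,T^*)$ and $\tau=\inf\{t\ge\sigma:X_t\in\pi^{-1}(A_{i+1})\}$, then $\tau<\infty$ a.s. and $P_y(X\text{ hits }K\text{ during }[0,\tau])\le\delta$.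

*Proof.* By transience on $\mathbb H^n$, $\sigma<\infty$ a.s.; by recurrence on $M$, $\tau<\infty$ a.s. Take $i$ so large that $K\cap A_i'=\emptyset$.

**Step 1: one unit of waiting costs little.** Let $\rho=\inf\{t\ge1:X_t\in\pi^{-1}(A_i)\}$. We claim that
$$e_i':=\sup_{\pi(x)\in A_i}P_x(\text{hit }K\text{ before }\rho)\le C\hat e_i. \tag{9}$$
Put $\rho_0=0$, let $s_k$ be the first time $t\ge\rho_k$ at which $\pi(X_t)\in\partial A_i'$, and $\rho_{k+1}$ the first hitting time of $A_i$ after $s_k$. All are finite, and they tend to $\infty$ by path continuity, since the path moves at least $b$ between $\rho_k$ and $s_k$. During $[\rho_k,s_k]$ the projected path is in $A_i'$, which misses $K$. So if $K$ is hit before $\rho$, it is hit in some $(s_k,\rho_{k+1})$; then $\rho_k<1$, since otherwise $\rho\le\rho_k\le s_k$. By the strong Markov property at $s_k$, the probability in (9) is at most $\hat e_i\sum_kP_x(\rho_k<1)$. During $[\rho_k,s_k]$ the path leaves the ball of radius $b$ about $X_{\rho_k}$, so $E[e^{-(s_k-\rho_k)}\mid\mathcal F_{\rho_k}]\le\kappa'$, where $\kappa'=\kappa'(n)<1$ is $E[e^{-\zeta}]$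 for $\zeta$ the exit time of a ball of radius $b$ from its center. Hence for $k\ge1$
$$P_x(\rho_k<1)\le P_x(s_{k-1}<1)\le e\,E_x[e^{-s_{k-1}}]\le e\,\kappa'^{\,k},$$
and the sum over $k$ is bounded by a constant. This proves (9).

**Step 2: each unit of waiting gives a fixed chance of finishing.** Let $\rho^{(0)}=0$ and $\rho^{(k+1)}=\inf\{t\ge\rho^{(k)}+1:X_t\in\pi^{-1}(A_i)\}$, all finite by recurrence. Put $u=X_{\rho^{(k)}}\in\pi^{-1}(A_i)$. Some lift $\tilde q$ of $q_{i+1}$ has $d(u,\tilde q)\le b+1\le2$; choose the first such lift in a fixed enumeration of $\pi^{-1}(q_{i+1})$, which is a measurable choice. Let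
$$D_k=\{2T^*+1<d(X_{\rho^{(k)}+1/2},u)<2T^*+2,\ \ X_{\rho^{(k)}+1}\in B(\tilde q,b)\}.$$
The heat kernel of $\mathbb H^n$ at time $\frac12$ is a positive continuous function of distance. Both moves required by $D_k$ go over distances at most $2T^*+5$ into sets of fixed positive volume. So $P(D_k\mid\mathcal F_{\rho^{(k)}})\ge c(T^*,n)>0$.

On $D_k$ we have $\sigma\le\rho^{(k)}+\frac12$: either $d(u,y)\ge T^*$, or $d(X_{\rho^{(k)}+1/2},y)>2T^*+1-T^*>T^*$. So the visit to $\pi^{-1}(A_{i+1})$ at time $\rho^{(k)}+1$ comes after $\sigma$, and $\tau\le\rho^{(k)}+1\le\rho^{(k+1)}$.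

**Step 3: combine.** Since $D_k\in\mathcal F_{\rho^{(k+1)}}$, $P_y(\tau>\rho^{(N)})\le(1-c(T^*,n))^N$. By the strong Markov property at $\rho^{(0)},\dots,\rho^{(N-1)}$ and (9), and since $X_{\rho^{(N)}}\in\pi^{-1}(A_i)$ with $K\cap A_i=\emptyset$, $K$ is hit during $[0,\rho^{(N)}]$ with probability at most $Ne_i'$. Therefore
$$P_y(X\text{ hits }K\text{ during }[0,\tau])\le(1-c(T^*,n))^N+Ne_i'.$$
Choose $N$ so that the first term is at most $\delta/2$, then $i_0$ so that $Ne_i'\le\delta/2$ for $i\ge i_0$; this is possible by (9) and Lemma 5.1. $\square$

## 6. If the path avoids a large neighborhood of $K$, the segment avoids $K$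

A segment $[y,X_\tau]$ may cut through $K$ even though the path from $y$ to $X_\tau$ goes around it. A path that ends at $\xi$, however, is unlikely to stay far from a given point of $[y,\xi)$.

**Lemma 6.1.** For $y\in\mathbb H^n$, every $\xi$, every $w\in[y,\xi)$ and $r>0$:
$$P_y^\xi(X\text{ avoids }B(w,r))\le\eta(r):=\frac1{4\sinh^2(r/2)}.$$

*Proof.* We watch the conditioned process when it first reaches the horosphere through $w$. In the upper half-space take $\xi=\infty$, $y=(0,1)$, $w=(0,s)$, $s\ge1$. There $\Delta=t^2(\Delta_z+\partial_t^2)-(n-2)t\partial_t$, and the Poisson kernel with pole $\infty$ is a multiple of the harmonic function $t^{n-1}$. The conditioned process is the $h$-transform by $t^{n-1}$; its generator is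
$$L=\Delta+2\langle\nabla\log t^{n-1},\nabla\,\cdot\,\rangle=t^2\Delta_z+t^2\partial_t^2+n\,t\,\partial_t .$$
So $\log t$ has generator $\partial^2+(n-1)\partial$: it drifts upward, and the hitting time $\tau_s$ of $\{t=s\}$ is a.s. finite. Also $dz=\sqrt2\,t\,dB$ with $B$ independent of $t$. Since $L(t^2)=2(n+1)t^2$ and $t\le s$ before $\tau_s$, Itô's formula (stopped at $\tau_s\wedge u$, then $u\to\infty$) gives $E\int_0^{\tau_s}t^2\,du\le\frac{s^2-1}{2(n+1)}$, and
$$E|z_{\tau_s}|^2=2(n-1)\,E\int_0^{\tau_s}t^2\,du\le s^2 .$$
If $X$ avoids $B(w,r)$, then at time $\tau_s$ we have $\sinh\frac r2\le\sinh\frac12d((z,s),(0,s))=\frac{|z|}{2s}$. By Chebyshev's inequality this has probability at most $\frac{s^2}{4s^2\sinh^2(r/2)}$. $\square$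

**The constant $D_0$.** For a geodesic line through $x$ with a chosen direction, let $H$ be the closed half-space ahead bounded by the orthogonal hyperplane through $x$, and $H^-\supset H$ the closed half-space ahead bounded by the orthogonal hyperplane $\Sigma$ at distance $D_0$ behind $x$. After $X$ first hits $\Sigma$, reflection in $\Sigma$ preserves the law of the rest of the path, so it ends on either side with probability $\frac12$; and $X$ cannot end outside $\partial H^-$ without hitting $\Sigma$. Hence $P_x(X\text{ leaves }H^-)\le P_x(X\text{ hits }\Sigma)=2\,\omega_x(\partial\mathbb H^n\setminus\partial H^-)$, which tends to $0$ as $D_0\to\infty$. Fix $D_0=D_0(n)>0$ making it at most $\frac14$. Since $\omega_x(\partial H)=\frac12$,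
$$P_x(X\text{ never leaves }H^-,\ X_\infty\in\partial H)\ge\tfrac12-\tfrac14=\tfrac14. \tag{10}$$

**Lemma 6.2.** Let $K$ be compact, $a\ge0$, $r>a+1+D_0$, $y\in\mathbb H^n$, and $\tau$ an a.s. finite stopping time. Let $\mathcal B$ be the event that $X$ avoids $K_{(r)}$ during $[0,\tau]$ but $[y,X_\tau]$ meets $\pi^{-1}(K_{(a)})$. Then $P_y(\mathcal B)\le4\,\eta(r-a-1-D_0)$.

*Proof.* **Step 1: set up the half-spaces at $X_\tau$.** On $\mathcal B$, $y=X_0\notin\pi^{-1}(K_{(r)})$, so $y\ne X_\tau$. Let $w$ be the first point of $[y,X_\tau]$ in $\pi^{-1}(K_{(a)})$. As $X_\tau\notin\pi^{-1}(K_{(r)})$, $d(w,X_\tau)\ge r-a$, so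
$$d(y,w)\le d(y,X_\tau)-(r-a),\qquad d(y,X_\tau)\ge r-a>D_0. \tag{11}$$
Let $H\subset H^-$ be the half-spaces at $x=X_\tau$ for the line from $y$ through $X_\tau$; by (11), $y\notin H^-$. By (10) and the strong Markov property, given $\mathcal F_\tau$, on $\mathcal B$ with probability at least $\frac14$ the path after $\tau$ stays in $H^-$ and $\xi:=X_\infty\in\partial H$. Assume this in Steps 2 and 3.

**Step 2: the ray $[y,\xi)$ also passes near $K$, at a point determined by $\xi$ alone.** By Lemma 2.1, $d(X_\tau,[y,\xi))<1$. The function $d(\cdot,[y,\xi))$ is convex along $[y,X_\tau]$ and vanishes at $y$, so $d(w,[y,\xi))\le1$. Hence $[y,\xi)$ meets $\pi^{-1}(K_{(a+1)})$, and its first such point $W=W(\xi)$ satisfies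
$$d(y,W)\le d(y,w)+1\le d(y,X_\tau)-r+a+1. \tag{12}$$

**Step 3: the whole path stays far from $W$.** For $t\le\tau$, $X_t\notin\pi^{-1}(K_{(r)})$ and $W\in\pi^{-1}(K_{(a+1)})$ give $d(X_t,W)\ge r-a-1$. For $t\ge\tau$, $X_t\in H^-$ and the distance from $y$ to $H^-$ is $d(y,X_\tau)-D_0$. So $d(y,X_t)\ge d(y,X_\tau)-D_0$, and by (12) $d(X_t,W)\ge r-a-1-D_0$. So $X$ avoids the open ball $B(W(X_\infty),r-a-1-D_0)$.

**Step 4: integrate Lemma 6.1.** $W(\xi)$ is defined for those $\xi$ for which $[y,\xi)$ meets the closed set $\pi^{-1}(K_{(a+1)})$. It is a Borel function of $\xi$, because the distance at which $[y,\xi)$ first meets a closed set is lower semicontinuous in $\xi$. It lies on $[y,\xi)$, so under $P_y^\xi$ Lemma 6.1 applies with $w=W(\xi)$. Integrating against $\omega_y$ gives $\frac14P_y(\mathcal B)\le\eta(r-a-1-D_0)$. $\square$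

## 7. One long step

For $z\ne0$ let $\hat z\in S^{n-1}$ be its direction from $0$, and
$$\rho_z=4e^{D_0}e^{-d(0,z)},\qquad Q(z)=\overline B(\hat z,\rho_z)\subset S^{n-1}. \tag{13}$$
A half-space at distance $h$ from $0$ is seen from $0$ within angle $2\arctan e^{-h}\le2e^{-h}$ of its axis. Put $a_0=2\,\mathrm{arsinh}(e^{D_0})$ and $D_2=2D_0+2$.

**Proposition 7.1.** There is $c_*=c_*(n)\in(0,1]$ such that for every compact $K$ and $T\ge D_2+1$ there is $i_0(K,T)$ with the following property. If $i\ge i_0(K,T)$, $y\in\pi^{-1}(A_i)$ and $d(0,y)>D_0$, there is a finite nonempty set $Z'=Z'(y)\subset\pi^{-1}(A_{i+1})$ such that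

- (P1) for $z\in Z'$: $d(0,z)\ge d(0,y)+T-D_2$ and $[y,z]\cap\pi^{-1}(K_{(a_0)})=\emptyset$;
- (P2) the caps $Q(z)$, $z\in Z'$, are pairwise disjoint and contained in $Q(y)$;
- (P3) $\sum_{z\in Z'}\rho_z^{n-1}\ge c_*\rho_y^{n-1}$.

Note that $c_*$ depends neither on $T$ nor on $K$: only $i_0$ pays for them.

*Proof.* **Step 1: choose the parameters.** The function $g(s)=\int_s^\infty(\sinh v)^{1-n}dv$ of $s=d(\cdot,y)$ is harmonic off $y$, so from distance $T^*$ Brownian motion ever reaches $B(y,T)$ with probability $g(T^*)/g(T)$. Choose $T^*>T$ making this at most $\frac1{12}$; it does not depend on $y$. Choose $r>a_0+1+D_0$ with $4\eta(r-a_0-1-D_0)\le\frac1{12}$. Let $i_0(K,T)$ be given by Lemma 5.2 for $(K_{(r)},T^*,\frac1{12})$, and let $\tau$ be the time in that lemma.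

**Step 2: good endpoints are reached with probability at least $\frac12$.** Let $y^-\in[0,y]$ be at distance $D_0$ from $y$, and $H^-(y)$ the closed half-space not containing $0$ bounded by the hyperplane through $y^-$ orthogonal to $[0,y]$. Let
$$Z=\{z\in\pi^{-1}(A_{i+1})\cap H^-(y):\ d(y,z)\ge T,\ [y,z]\cap\pi^{-1}(K_{(a_0)})=\emptyset\},$$
a Borel set. If $X_\tau\notin Z$, one of the following happens: $X$ leaves $H^-(y)$ (probability at most $\frac14$ by the choice of $D_0$); $X$ returns to $B(y,T)$ after leaving $B(y,T^*)$ (at most $\frac1{12}$); $X$ hits $K_{(r)}$ during $[0,\tau]$ (at most $\frac1{12}$ by Lemma 5.2); or $X$ avoids $K_{(r)}$ during $[0,\tau]$ but $[y,X_\tau]$ meets $\pi^{-1}(K_{(a_0)})$ (at most $\frac1{12}$ by Lemma 6.2). Hence $P_y(X_\tau\in Z)\ge1-\frac14-\frac3{12}=\frac12$.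

**Step 3: geometry of points of $Z$.** Let $z\in Z$. If $z\ne y^-$, the angle at $y^-$ between $[y^-,0]$ and $[y^-,z]$ is at least $\frac\pi2$, so by the law of cosines $\cosh d(0,z)\ge\cosh d(0,y^-)\cosh d(y^-,z)$; for $z=y^-$ this is trivial. Since $\frac{e^s}2\le\cosh s\le e^s$ for $s\ge0$,
$$d(0,z)\ge d(0,y^-)+d(y^-,z)-\log4\ge(d(0,y)-D_0)+(d(y,z)-D_0)-\log4\ge d(0,y)+d(y,z)-D_2 .$$
As $d(y,z)\ge T$, this gives (P1) for every $z\in Z$, and $\rho_z\le e^{D_2-T}\rho_y\le e^{-1}\rho_y\le\rho_y/2$. The half-space $H^-(y)$ is at distance $d(0,y)-D_0$ from $0$ and contains $z$, so $\angle(\hat z,\hat y)\le2e^{D_0-d(0,y)}=\rho_y/2$. Hence $Q(z)\subset Q(y)$.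

**Step 4: select disjoint caps of large total size.** The half-space ahead of $z$ seen from $0$ is seen within angular radius $2e^{-d(0,z)}\le\rho_z$, so its boundary at infinity lies in $Q(z)$ and $\omega_z(Q(z))\ge\frac12$. By the strong Markov property at $\tau$, $P_y(X_\tau\in Z,\ X_\infty\in Q(X_\tau))\ge\frac14$. By Vitali's covering lemma choose a countable $\{z_j\}\subset Z$ with the $Q(z_j)$ disjoint and $\bigcup_{z\in Z}Q(z)\subset\bigcup_j5Q(z_j)$, where $5Q(z)=\overline B(\hat z,5\rho_z)$. By (3), and since $e^{d(0,y)}=4e^{D_0}/\rho_y$,
$$\tfrac14\le\omega_y\Big(\bigcup_j5Q(z_j)\Big)\le e^{(n-1)d(0,y)}\sum_j\lambda(5Q(z_j))\le C\rho_y^{-(n-1)}\sum_j\rho_{z_j}^{n-1}.$$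
We may take $C\ge1$. A finite subfamily has sum at least $\rho_y^{n-1}/(8C)$, so (P3) holds with $c_*=1/(8C)$. $\square$

## 8. Proofs of Theorems A and B

**Proof of Theorem A.** By Section 4 a chain (8) exists.

**Step 1: choose the schedule, so that $K$ and $T$ grow slowly along the chain.** Let $K_1\subset K_2\subset\cdots$ be compact sets such that every compact subset of $M$ lies in some $K_k$, and let $D_2+1\le T_1\le T_2\le\cdots\to\infty$. Choose $N_1<N_2<\cdots$ with $N_k\ge i_0(K_k,T_k)$, and put $i_*=N_1$ and $k(i)=k$ for $N_k\le i<N_{k+1}$. Then $k(i)$ is nondecreasing, $k(i)\to\infty$, and $i\ge i_0(K_{k(i)},T_{k(i)})$ for all $i\ge i_*$.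

**Step 2: find a root in $U$.** By recurrence $X$ hits $\pi^{-1}(A_{i_*})$ at arbitrarily large times, and $X_t\to X_\infty$, whose law has full support. So $\pi^{-1}(A_{i_*})$ accumulates at every point of $S^{n-1}$, and we can pick $y_0\in\pi^{-1}(A_{i_*})$ with $d(0,y_0)>D_0$, $\rho_{y_0}\le1$ and $Q(y_0)\subset U$.

**Step 3: grow the tree.** Generation $0$ is $\{y_0\}$. Given $y$ in generation $m$, so that $\pi(y)\in A_{i_*+m}$, its children are the points of $Z'(y)$ from Proposition 7.1 with $i=i_*+m$, $K=K_{k(i_*+m)}$ and $T=T^{(m)}:=T_{k(i_*+m)}$. By (P1), $d(0,\cdot)$ increases by at least $T^{(m)}-D_2\ge1$, so children again satisfy $d(0,z)>D_0$ and the recursion continues. By (P1), $\rho_z\le e^{-L_m}\rho_y$ with $L_m=T^{(m)}-D_2\to\infty$. With (P2) and (P3), the caps $Q(y)$ satisfy the hypotheses of Lemma 3.1 with $\rho_0=\rho_{y_0}$. So $E=\bigcap_m\bigcup_{y\in\mathrm{gen}\,m}Q(y)\subset U$ is a compact set carrying a probability measure with $\mu(B(\xi,\rho))\le\rho^{\,n-1-o(1)}$ uniformly in $\xi$, and $\dim E=n-1$.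

**Step 4: every direction in $E$ escapes.** Let $\xi\in E$. Then $\xi\in\bigcap_mQ(y_m)$ with $y_m$ in generation $m$ and $y_{m+1}\in Z'(y_m)$. Let $x_m\in[0,\xi)$ with $d(0,x_m)=d(0,y_m)$, which increases to $\infty$. In the isosceles triangle $0,x_m,y_m$,
$$\sinh\tfrac{d(x_m,y_m)}2=\sinh d(0,y_m)\,\sin\tfrac{\angle(\xi,\hat y_m)}2\le\tfrac{e^{d(0,y_m)}}2\cdot\tfrac{\rho_{y_m}}2=e^{D_0}, \tag{14}$$
so $d(x_m,y_m)\le a_0$. By convexity of the distance between geodesics, $[x_m,x_{m+1}]$ lies in the closed $a_0$-neighborhood of $[y_m,y_{m+1}]$. Since $[y_m,y_{m+1}]$ misses $\pi^{-1}((K_{k(i_*+m)})_{(a_0)})$, the segment $[x_m,x_{m+1}]$ misses $\pi^{-1}(K_{k(i_*+m)})$. As $k(i)\to\infty$ monotonically, $\pi([0,\xi))$ eventually leaves every compact set. So $E\subset\mathcal E\cap U$. $\blacksquare$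

Together with the case $n=2$ in Section 2, this proves Conjecture 19.

**Proof of Theorem B.** *Infinite volume.* If $M$ has a Green's function, use Proposition 1.1. If not, use Theorem A for $n\ge3$ and the case $n=2$ of Section 2.

*Finite volume.* The description of the sets $T(P)$ in Section 4 holds for all $n\ge2$. Points of $M_{th}$ at mutual distance at least $\frac13$ are centers of disjoint embedded balls of radius $b\le\frac18$, all of the same volume, so there are finitely many of them. Hence $M_{th}$ is bounded, and it is closed, so it is compact. The lift of an escaping ray is therefore eventually in $\mathcal T$, hence, by connectedness, in a single $T(P)$. If $P$ were loxodromic, $T(P)/P$ would be relatively compact, a contradiction. So $P$ is parabolic. Place its fixed point at $\infty$: the ray eventually stays in $\{t>f(z)\}$ with $f>0$ continuous. It cannot end at a finite point $z_0$, for then $t\to0$ while $f(z)\to f(z_0)>0$. So it ends at the fixed point of $P$. There are countably many maximal parabolic subgroups, so $\mathcal E$ is countable. $\blacksquare$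

## 9. One end at a time

Let $K_1\subset K_2\subset\cdots$ be a compact exhaustion of $M$ with $K_j\subset\mathrm{int}\,K_{j+1}$.

**Definition.** An *end* $e$ of $M$ is given by unbounded components $E_j$ of $M\setminus K_j$ with $E_{j+1}\subset E_j$. It has infinite volume if $\mathrm{vol}(E_j)=\infty$ for all $j$, and finite volume otherwise. A ray converges to $e$ if for each $j$ it is eventually in $E_j$. Note that $\partial E_j\subset K_j$.

For example, the $\mathbb Z$-cover in Section 2 has two ends, like the group $\mathbb Z$. The deck transformations identify neighborhoods of each end with arbitrarily deep ones containing infinitely many translates of a fixed ball, so both ends have infinite volume.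

**Proof of Theorem C.** Let $V$ be the graph of Section 4; it is connected because $n\ge3$. We compare $V$ with the end.

**Step 1: if $V\cap E_j$ is finite for some $j$, then $e$ has finite volume and the set of directions converging to $e$ is countable.** *The end lies in one $\pi(T(P))$.* A point of $M_{th}\cap E_j$ at distance at least $1$ from $K_j$ is within $\frac13$ of a point of $V$, and that point is in $E_j$, since the short geodesic joining them misses $K_j$. So $M_{th}\cap E_j$ is bounded, hence contained in some $K_k$ with $k>j$, and $E_k\cap M_{th}=\emptyset$. Distinct sets $\pi(T(P))$ are disjoint and open, so the connected set $E_k$ lies in one $\pi(T(P))$. Since $E_k$ is unbounded, $P$ is parabolic; say it fixes $\infty$. The stabilizer of $T(P)$ in $\Gamma$ is the normalizer of $P$, which is $P$. Put $\tilde E=\pi^{-1}(E_k)\cap T(P)$, an open $P$-invariant set with $\tilde E/P\cong E_k$.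

*The boundary of $\tilde E$ lies over a $P$-translated compact set.* Let $x\in\partial\tilde E$. Then $\pi(x)\in\overline{E_k}\subset E_k\cup K_k$. If $\pi(x)\in E_k$, then $x\in\mathcal T\cap\overline{T(P)}=T(P)$, so $x\in\tilde E$, impossible as $\tilde E$ is open. So $\partial\tilde E\subset\overline{T(P)}\cap\pi^{-1}(K_k)$, and by Lemma 4.1, $\partial\tilde E\subset PC'$ with $C'$ compact. Let $D\subset\mathbb R^{n-1}$ be the projection of $C'$, a compact set; then $\partial\tilde E\subset\{z\in PD\}$.

*The volume is finite.* Let $z\notin PD$. The ray $\{z\}\times[f(z),\infty)$ misses $\partial\tilde E$, so it lies in $\tilde E$ or misses $\tilde E$. Since $(z,f(z))\notin T(P)$, it misses $\tilde E$. Hence $\tilde E\subset\{z\in PD,\ t>f(z)\}$ and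
$$\mathrm{vol}(E_k)=\mathrm{vol}(\tilde E/P)\le\int_D\frac{f^{1-n}}{n-1}\,dz<\infty .$$

*The directions are countable.* A lift of a ray converging to $e$ is eventually in $\pi^{-1}(E_k)\subset\bigcup_\gamma\gamma T(P)$, hence in a single $\gamma T(P)$. As in the proof of Theorem B it ends at the fixed point of $\gamma P\gamma^{-1}$. These points form a countable set.

**Step 2: if $e$ has finite volume, Step 1 applies.** Choose $j$ with $\mathrm{vol}(E_j)<\infty$. Only finitely many points of $V$ are within $b$ of $K_j$. The other points of $V\cap E_j$ have disjoint embedded balls of radius $b$ contained in $E_j$, all of the same volume, so they are finite in number. Thus $V\cap E_j$ is finite, and the set of directions converging to $e$ is countable.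

**Step 3: if $e$ has infinite volume, build a chain going to $e$.** By Step 1, $V\cap E_j$ is infinite for every $j$. Pick distinct $a_j\in V\cap E_j$; then $a_i\in E_j$ for $i\ge j$.

The induced graph on $V\cap E_j$ has finitely many components. If $V\subset E_j$, it is connected. Otherwise, since $V$ is connected, each component contains a vertex adjacent to a vertex outside $E_j$. The geodesic of length at most $1$ joining the two meets $\partial E_j\subset K_j$, so the first vertex is within distance $1$ of $K_j$, and there are finitely many such vertices.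

Choose inductively components $C_1\supset C_2\supset\cdots$ of the induced graphs on $V\cap E_j$, with $C_j$ containing infinitely many $a_i$. For $j=1$ this is possible because all $a_i$ lie in the finitely many components. Given $C_j$, infinitely many $a_i\in C_j$ have $i\ge j+1$, so infinitely many of them lie in one component $C_{j+1}$ of $V\cap E_{j+1}$. It is connected inside $V\cap E_j$ and meets $C_j$, so $C_{j+1}\subset C_j$. Choose $b_j\in C_j$, join $b_j$ to $b_{j+1}$ inside $C_j$, and concatenate. The resulting walk $(q_i)$ satisfies $d(q_i,q_{i+1})\le1$, and for each $j$ it lies in $E_j$ from some index on; in particular $q_i\to\infty$. So (8) holds.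

**Step 4: run the proof of Theorem A with this chain and the exhaustion $(K_j)$, and check that the rays go to $e$.** We use the notation of Step 4 of that proof, with $K=K_{k(i_*+m)}$. The projection of $[x_m,x_{m+1}]$ misses $K$. The point $\pi(y_m)\in A_{i_*+m}$ has distance $>a_0$ from $K$, because $[y_m,y_{m+1}]$ misses $\pi^{-1}(K_{(a_0)})$; so $[x_m,y_m]$, of length at most $a_0$, also projects outside $K$. Fix $j$. For $m$ large, $K_j\subset K$, and $A_{i_*+m}$ is a connected set disjoint from $K_j$ which contains $q_{i_*+m}\in E_j$. So $\pi(y_m)\in E_j$, hence $\pi(x_m)\in E_j$ along the projection of $[x_m,y_m]$. The tail of the ray from $\pi(x_m)$ on misses $K_j$, so it lies in $E_j$. As $j$ was arbitrary, the ray converges to $e$. So the set of directions in $U$ converging to $e$ contains the set $E$ of the proof of Theorem A, which has dimension $n-1$. $\blacksquare$
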